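# Bounded harmonic functions on infinite Ramanujan graphs

## 1. Sphere growth and bounded harmonic functions when $\rho(X)=\rho(T)$

**Theorem 1.** Let $X$ be a connected infinite $d$-regular graph with $d\ge 3$, and put $q=d-1$. For a vertex $o$ let $S_n(o)$ and $B_n(o)$ be the sphere and the ball of radius $n$ about $o$. If $X$ is Ramanujan, then for every vertex $o$ the limit below exists and
$$\lim_{n} q^{-n}|S_n(o)|\ \ge\ (\sqrt q-1)\,\sup_{N\ge 1} q^{-N}|B_{N-1}(o)|\ \ge\ \frac{\sqrt q-1}{q}\ >\ 0,$$
and $X$ is non-Liouville.

Let us unpack this. All graphs are simple. Let $P$ be the averaging operator over neighbours, acting on $\ell^2(X)$, so that $P$ is the Markov operator of simple random walk (SRW). Its spectral radius $\rho(X)$ is also the exponential decay rate of return probabilities: $\rho(X)=\frac1d\limsup_n W_n^{1/n}$, where $W_n$ is the number of closed walks of length $n$ based at a fixed vertex. The universal cover of $X$ is the $d$-regular tree $T=T_d$, and it is known that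
$$1\ \ge\ \rho(X)\ \ge\ \rho(T)=\frac{2\sqrt{q}}{d}.$$

**Definition (Ramanujan).** $X$ is *Ramanujan* if $\rho(X)\le\rho(T)$, that is, $\rho(X)=2\sqrt{q}/d$: the walk returns as rarely, on the exponential scale, as it does on the tree.

**Definition (Liouville).** A function $f$ on the vertices is *harmonic* if $Pf=f$. $X$ is *Liouville* if every bounded harmonic function is constant, and *non-Liouville* otherwise.

The question comes from the text "On infinite Ramanujan graphs". Infinite $d$-regular Ramanujan graphs exist for all $d$, but apart from $T$ none of them is a Cayley graph (Kesten) or vertex-transitive (Paschke). So there is no symmetry to use. Benjamini and Kozma (2010) conjectured that an infinite Ramanujan graph is non-Liouville, and Theorem 1 says that this is true. The theorem also says why: a Ramanujan graph has spheres as large as those of the tree, up to a constant factor.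

The constant $\rho(T)$ in this statement cannot be raised.

**Theorem 3 (sharpness).** For all $d\ge 3$ and $\epsilon_0>0$ there is a connected infinite $d$-regular Liouville graph with $\rho(X)<\rho(T_d)+\epsilon_0$.

So $\rho(T_d)$ is the largest constant $c$ such that $\rho(X)\le c$ forces $X$ to be non-Liouville. In particular no argument that uses only a spectral gap $\rho(X)<1$ can prove Theorem 1. A third result, Theorem 2, describes all bounded harmonic functions; it needs a little vocabulary and is stated in Section 3.

## 2. The quadratic form $Q$, and three graphs checked by hand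

Let $A=dP$ be the adjacency operator on real $\ell^2(X)$. It is bounded and self-adjoint with nonnegative entries, so $|\langle Af,f\rangle|\le\langle A|f|,|f|\rangle$ and
$$d\rho(X)=\|A\|=\sup\{\langle Af,f\rangle/\|f\|^2:\ f\neq 0\ \text{finitely supported}\}.$$
Put $Q(f)=2\sqrt q\,\|f\|^2-\langle Af,f\rangle$. Then $X$ is Ramanujan if and only if $Q(f)\ge 0$ for all finitely supported $f$. Since $\sum_{xy\in E(X)}(f(x)-f(y))^2=d\|f\|^2-\langle Af,f\rangle$ and $d-2\sqrt q=(\sqrt q-1)^2$,
$$Q(f)=\sum_{xy\in E(X)}(f(x)-f(y))^2-(\sqrt q-1)^2\|f\|^2. \tag{1}$$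

To verify $Q\ge 0$ by hand there is a convenient criterion. *If $g>0$ is a function on the vertices with $Ag\le 2\sqrt q\,g$ pointwise, then $X$ is Ramanujan.* Indeed, by $2ab\le a^2t+b^2/t$ on each edge,
$$\langle Af,f\rangle=\sum_{xy\in E}2f(x)f(y)\le\sum_{xy\in E}\Big(\frac{g(y)}{g(x)}f(x)^2+\frac{g(x)}{g(y)}f(y)^2\Big)=\sum_x\frac{(Ag)(x)}{g(x)}f(x)^2\le 2\sqrt q\,\|f\|^2 .$$

**The tree.** Fix a vertex $o$ and take $g(x)=q^{-|x|/2}$ with $|x|=d(o,x)$. For $|x|=j\ge1$ we get $(Ag)(x)=q^{-(j-1)/2}+q\cdot q^{-(j+1)/2}=2\sqrt q\,g(x)$, and $(Ag)(o)=(q+1)/\sqrt q\le 2\sqrt q$. So $T$ is Ramanujan. Here $q^{-n}|S_n|=(q+1)/q$ for $n\ge1$. The probability that the walk finally stays in a given branch is a non-constant bounded harmonic function.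

**The square grid.** For $\mathbb Z^2$, $d=4$ and $q=3$. Here $W_{2n}=\binom{2n}{n}^2$ grows like $16^n$ up to polynomial factors, so $\rho=1$. The walk is recurrent, so the graph is Liouville. And $q^{-n}|S_n|=4n/3^n\to0$.

**One cycle with trees.** Let $X$ be a cycle of length $g\ge3$ with $q-1$ infinite trees hanging at each cycle vertex so that all degrees are $d$. Let $j$ be the distance to the cycle and put $g(x)=q^{-j/2}$. At $j\ge1$ we have equality $Ag=2\sqrt q\,g$ as before. On the cycle, $Ag=2+(q-1)/\sqrt q=2+\sqrt q-1/\sqrt q$, and this is at most $2\sqrt q$ because $\sqrt q+1/\sqrt q\ge2$. So $X$ is a Ramanujan graph that is not a tree. Take $q=2$, a triangle, and $o$ on it: $|S_0|=1$, $|S_1|=3$, $|S_n|=2^n$ for $n\ge2$. The limit in Theorem 1 is $1$; the lower bound is $\sqrt2-1$, since $|B_0|=1$, $|B_1|=4$, $|B_2|=8$, and so on. We call this the *triangle graph* below.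

Next we need the existence of the limit, for any $X$. Write $S_n,B_n$ for $S_n(o),B_n(o)$, let $E_n$ be the number of edges between $S_n$ and $S_{n+1}$, and set
$$w_n=q^{-n}|S_n|,\qquad e_n=q^{-n-1}E_n .$$
For $n\ge1$ a vertex of $S_n$ has at least one neighbour in $S_{n-1}$, hence at most $q$ in $S_{n+1}$. So $|S_n|\le E_{n-1}$ and $E_n\le q|S_n|$, that is,
$$e_n\le w_n\le e_{n-1}\qquad(n\ge1). \tag{2}$$
Thus $(e_n)_{n\ge0}$ is nonincreasing, and $w(o):=\lim w_n=\lim e_n$ exists. In general it may be $0$, as in $\mathbb Z^2$.

## 3. The universal cover and wandering sets of ends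

Let $\pi:T\to X$ be the universal cover and $\Gamma$ its deck group, the group of automorphisms $\gamma$ of $T$ with $\pi\gamma=\pi$. It is countable, acts freely on vertices (an element that fixes a vertex is $1$), and is simply transitive on each fibre of $\pi$. The map $\pi$ is a bijection from the neighbours of $v$ to the neighbours of $\pi(v)$. So bounded harmonic functions on $X$ are the same as $\Gamma$-invariant bounded harmonic functions on $T$, and SRW on $T$ projects to SRW on $X$.

The distance of SRW on $T$ from a fixed vertex moves up with probability $q/(q+1)$ and down with probability $1/(q+1)$ (except at that vertex), so it tends to infinity. Hence SRW $(Z_n)$ on $T$ converges almost surely to an end $Z_\infty\in\partial T$. Let $\nu_v$ be the law of $Z_\infty$ when $Z_0=v$. We use these facts.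

- By symmetry, $\nu_v$ gives mass $\dfrac1{(q+1)q^{n-1}}$ to the ends whose ray from $v$ passes through a given vertex at distance $n\ge1$ from $v$. So $\nu_v$ is atomless.
- $\gamma_*\nu_v=\nu_{\gamma v}$ for $\gamma\in\Gamma$.
- $\nu_v=\frac1d\sum_{v'\sim v}\nu_{v'}$. Hence $\nu_{v'}\le d\,\nu_v$ for neighbours, and any two $\nu_v,\nu_{v'}$ have the same null sets, with bounded densities. "Null" and "almost everywhere" on $\partial T$ refer to this common class, and elements of $\Gamma$ preserve it.
- For a bounded Borel function $\varphi$ on $\partial T$, $F_\varphi(v)=\int\varphi\,d\nu_v$ is bounded harmonic on $T$. By the Markov property $F_\varphi(Z_n)=E[\varphi(Z_\infty)\mid Z_0,\dots,Z_n]$, so $F_\varphi(Z_n)\to\varphi(Z_\infty)$ a.s. by Lévy's 0–1 law.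

**Definition (wandering set, complete dissipativity).** A Borel set $\Omega\subset\partial T$ is *wandering* if $\gamma\Omega\cap\Omega=\emptyset$ for all $\gamma\ne1$; then all translates $\gamma\Omega$ are pairwise disjoint. The action of $\Gamma$ is *completely dissipative* if there is a wandering set whose translates cover $\partial T$ up to a null set.

*Example.* For the triangle graph, $\Gamma\cong\mathbb Z$ is generated by a translation by $3$ along a line $\ell\subset T_3$ covering the triangle. The ends in the trees hanging at three consecutive vertices of $\ell$ form a wandering set, and its translates cover all of $\partial T$ except the two ends of $\ell$. So the action is completely dissipative.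

The next lemma turns our problem into a search for a wandering set.

**Lemma 1.** If there is a wandering set $\Omega$ of positive measure, then $X$ is non-Liouville.

*Proof.* Fix a vertex $\tilde o$ of $T$. As $\nu_{\tilde o}$ is atomless, choose a Borel set $A_0\subset\Omega$ with $0<\nu_{\tilde o}(A_0)<\nu_{\tilde o}(\Omega)$. Let $G=\bigcup_\gamma\gamma A_0$, a $\Gamma$-invariant Borel set. For $\gamma\ne1$ the set $\gamma A_0\subset\gamma\Omega$ misses $\Omega$. So $G$ is disjoint from $\Omega\setminus A_0$, and $0<\nu_{\tilde o}(G)<1$. The function $\tilde h(v)=\nu_v(G)$ is bounded and harmonic, and $\tilde h(\gamma v)=\nu_v(\gamma^{-1}G)=\tilde h(v)$. So $\tilde h=h\circ\pi$ with $h$ bounded harmonic on $X$. If $h$ were constant, its value would be $\nu_{\tilde o}(G)\in(0,1)$, but $\tilde h(Z_n)\to1_G(Z_\infty)\in\{0,1\}$. So $h$ is not constant. $\square$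

For $\mathbb Z^2$, which is Liouville, the lemma says that there is no wandering set of positive measure. We can now state the structural theorem.

**Theorem 2.** Suppose there is a finite $K\subset V(X)$ with $Q(f)\ge0$ for all finitely supported $f$ vanishing on $K$. (If $X$ is Ramanujan, take $K=\emptyset$. Such a $K$ also exists whenever the spectral projection $1_{(2\sqrt q,\infty)}(A)$ has finite rank.) Then $\Gamma$ acts completely dissipatively on $\partial T$: there is a Borel set $W\subset\partial T$ whose translates $\gamma W$, $\gamma\in\Gamma$, are pairwise disjoint and cover $\partial T$ up to a null set. Consequently the space of bounded harmonic functions on $X$ is isometric to $L^\infty(W,\nu)\cong L^\infty[0,1]$. In particular $X$ is non-Liouville.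

*Example with $K\neq\emptyset$.* Let $d=3$. Take the complete graph on four vertices, subdivide one edge by a new vertex $s$, and hang at $s$ an infinite tree (one edge from $s$, then two children at each vertex). Let $f=1$ on the five core vertices, $f=\frac13$ at the tree neighbour of $s$, and $0$ elsewhere. The core has $7$ edges, so
$$\frac{\langle Af,f\rangle}{\|f\|^2}=\frac{14+2/3}{5+1/9}=\frac{66}{23}>2.86>2\sqrt2 ,$$
and $X$ is not Ramanujan. But an $f$ that vanishes on the core $K$ lives on a subtree of $T_3$, and there $Q(f)\ge0$ because $T_3$ is Ramanujan. So Theorem 2 applies.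

## 4. Counting loops: a convergence problem at the exponent $\sqrt q$

The Ramanujan condition says that there are few closed walks. A natural first attempt is to convert this into few elements of $\Gamma$ and then find a wandering set with the Borel–Cantelli lemma.

Let $A_n(x,y)$ be the number of *non-backtracking* walks (no step immediately reversed) of length $n$ from $x$ to $y$. As matrices, $A_0=I$, $A_1=A$, $A_2=A^2-(q+1)I$, and
$$A_{n+1}=AA_n-qA_{n-1}\qquad(n\ge2). \tag{3}$$
Indeed $AA_n$ counts a step $x\to x'$ followed by a non-backtracking walk of length $n$. The unwanted ones return to $x$ at once and continue by a non-backtracking walk of length $n-1\ge1$ from $x$ whose first step is not to $x'$. For each such continuation there are $q$ choices of $x'$. When $n=1$ the continuation is empty and there are $q+1$ choices. Comparing coefficients, $(1-zA+qz^2)\sum_nA_nz^n=1-z^2$: the coefficient of $z^2$ is $A_2-A^2+qI=-I$, and later ones vanish by (3). So, as formal series,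
$$\sum_{n\ge0}A_nz^n=(1-z^2)(1-zA+qz^2)^{-1}. \tag{4}$$

Let $U_n$ be the Chebyshev polynomials, $\sum U_n(x)t^n=(1-2xt+t^2)^{-1}$, with $|U_n(\cos\theta)|=|\sin((n+1)\theta)/\sin\theta|\le n+1$. Substituting $z=t/\sqrt q$ in (4) gives $A_n=q^{n/2}\big(U_n-q^{-1}U_{n-2}\big)\big(A/2\sqrt q\big)$ for $n\ge2$. If $X$ is Ramanujan, the spectrum of $A$ lies in $[-2\sqrt q,2\sqrt q]$. Hence
$$A_n(o,o)\le 2(n+1)q^{n/2}. \tag{5}$$

Fix a lift $\tilde o$ of $o$. Non-backtracking closed walks at $o$ lift to geodesics from $\tilde o$ to points of $\Gamma\tilde o$, so exactly $A_n(o,o)$ elements $\gamma$ have $d(\tilde o,\gamma\tilde o)=n$. For $\gamma\ne1$ with $\ell=d(\tilde o,\gamma\tilde o)$, let $H_\gamma$ be the set of ends whose ray from $\tilde o$ follows the geodesic $[\tilde o,\gamma\tilde o]$ for at least $\ell/2$ steps. These are the ends "at least as close to $\gamma\tilde o$ as to $\tilde o$". Its measure is $\frac{q}{q+1}q^{-\lceil\ell/2\rceil}\le q^{-\ell/2}$.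

*If $\sum_nA_n(o,o)q^{-n/2}<\infty$, we are done.* By Borel–Cantelli almost every end $\xi$ lies in only finitely many $H_\gamma$. Let $\xi_n$ be the $n$-th vertex of the ray from $\tilde o$ to $\xi$ and $b_\xi(\gamma)=\lim_n\big(d(\gamma\tilde o,\xi_n)-n\big)=\ell-2c$, where $c$ is the number of steps for which the ray follows $[\tilde o,\gamma\tilde o]$. So $b_\xi(\gamma)\le0=b_\xi(1)$ exactly when $\gamma=1$ or $\xi\in H_\gamma$. Hence for almost every $\xi$ the set $M(\xi)\subset\Gamma$ where $b_\xi$ is minimal is finite and nonempty. Since $b_{g\xi}(g\gamma)-b_\xi(\gamma)$ does not depend on $\gamma$, we have $M(g\xi)=gM(\xi)$. There are countably many finite subsets of $\Gamma$, so for some $M_0$ the set $\Omega=\{\xi:M(\xi)=M_0\}$ has positive measure. If $\gamma\Omega\cap\Omega\ne\emptyset$, then $\gamma M_0=M_0$, so $\gamma$ has finite order. An automorphism of finite order of a tree fixes a vertex or inverts an edge. The first forces $\gamma=1$; the second would give a loop edge in $X$, which is simple. So $\Omega$ is wandering and Lemma 1 applies.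

In the triangle graph with $o$ on the triangle, $A_n(o,o)=2$ if $3$ divides $n\ge1$ and $0$ otherwise, and the series converges. More generally the argument works whenever $\limsup A_n(o,o)^{1/n}<\sqrt q$. But a Ramanujan graph is only known to satisfy (5), which bounds the terms of the series by $2(n+1)$ and does not make the sum finite. The argument stops exactly at the exponent $\sqrt q$, and this is the case that the theorem must cover. The union bound over the $H_\gamma$ is too wasteful there.

What we do instead is to measure a wandering set directly, without summing over $\Gamma$, and then to use the full inequality $Q\ge0$ on well-chosen functions, not only its consequence for exponential rates.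

## 5. A wandering set whose measure is read off the spheres

A spanning tree of geodesics in $X$ lifts to a piece of $T$ that meets each fibre once. Its ends form a wandering set, and its measure is the limit of relative sphere sizes.

**Lemma 2.** Let $o\in X$ and $\tilde o\in\pi^{-1}(o)$. There is a closed wandering set $\Omega\subset\partial T$ with $\nu_{\tilde o}(\Omega)=\frac q{q+1}w(o)$.

*Proof.* For each $x\ne o$ choose a neighbour of $x$ in $S_{|x|-1}$. The chosen edges form a spanning tree $Y$ of $X$ with $d_Y(o,x)=|x|$. Lift $Y$ to a subtree $\tilde Y\ni\tilde o$ of $T$. Then $\pi:\tilde Y\to Y$ is bijective on vertices, and $\tilde Y$ has $|S_n|$ vertices at distance $n$ from $\tilde o$. Let $\Omega$ be the set of ends whose ray from $\tilde o$ stays in $\tilde Y$. It is the decreasing intersection over $n$ of the clopen sets of ends whose ray passes through one of the $|S_n|$ vertices of $\tilde Y$ at distance $n$. So $\Omega$ is closed, and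
$$\nu_{\tilde o}(\Omega)=\lim_n\frac{|S_n|}{(q+1)q^{n-1}}=\frac q{q+1}w(o).$$

Let $\gamma\ne1$. If $v=\gamma u$ with $u,v\in\tilde Y$, then $\pi(u)=\pi(v)$, so $u=v$ and $\gamma$ fixes a vertex, which is impossible. So $\tilde Y$ and $\gamma\tilde Y$ have no common vertex. If $\xi\in\Omega\cap\gamma\Omega$, the ray from $\tilde o$ to $\xi$ lies in $\tilde Y$ and the ray from $\gamma\tilde o$ to $\xi$ lies in $\gamma\tilde Y$. Two rays to the same end eventually coincide, a contradiction. $\square$

For the triangle graph with $o$ on the triangle, $\tilde Y$ consists of three consecutive vertices of the line $\ell$ with their hanging trees, $\tilde o$ in the middle. The masses are $\frac13+\frac16+\frac16=\frac23$, in agreement with $w(o)=1$.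

By Lemmas 1 and 2, $w(o)>0$ implies that $X$ is non-Liouville. **It remains to show that $Q\ge0$ forces $w(o)>0$.**

## 6. Radial test functions with a plateau

If $|S_n|$ behaved like $q^n$, the function $q^{-|x|/2}$ would have the same mass on all spheres, and by (1) the gradient cost between consecutive spheres, $(\sqrt q-1)^2e_n$, would balance the mass term $(\sqrt q-1)^2w_n$. If $e_n$ decreases, the balance becomes negative. Since $Q$ cannot be negative, the total decrease of $e_n$ is limited. To gain something definite, we let the function be constant on a ball $B_N$ first, which costs no gradient, and then decay.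

**Step 1: the value of $Q$ on the test function.** *This step writes $Q(f)$ in terms of $e_n$ and $w_n$.* Fix $N\ge0$ and $m\ge1$. Let $c_n=1$ for $N\le n\le N+m$, let $c_n$ decrease linearly to $0$ on $[N+m,N+2m]$, and let $c_n=0$ afterwards. Let $f(x)=\varphi_{|x|}$, with $\varphi_n=1$ for $n\le N$ and $\varphi_n=q^{-(n-N)/2}c_n$ for $n\ge N$. Edges inside a sphere, and edges inside $B_N$, contribute nothing to the gradient sum. For $n\ge N$,
$$E_n(\varphi_n-\varphi_{n+1})^2=q^{n+1}e_n\,q^{-(n-N)}\big(c_n-q^{-1/2}c_{n+1}\big)^2=q^Ne_n(\sqrt q\,c_n-c_{n+1})^2,\qquad |S_n|\varphi_n^2=q^Nw_nc_n^2 .$$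
By (1),
$$q^{-N}Q(f)=-(\sqrt q-1)^2q^{-N}|B_N|+\sum_{n\ge N}e_n(\sqrt q\,c_n-c_{n+1})^2-(\sqrt q-1)^2\sum_{n>N}w_nc_n^2 .$$

**Step 2: telescoping.** *This step separates the bulk balance from the cost of the cutoff.* Expanding both sides one checks
$$(\sqrt q\,a-b)^2=(\sqrt q-1)(\sqrt q\,a^2-b^2)+\sqrt q\,(a-b)^2 .$$
Apply this with $a=c_n$, $b=c_{n+1}$, collect the coefficient of each $c_n^2$, and use $w_n\ge e_n$ for $n>N$ from (2):
$$\begin{aligned}q^{-N}Q(f)\le{}&-(\sqrt q-1)^2q^{-N}|B_N|+\sqrt q\sum_{n\ge N}e_n(c_n-c_{n+1})^2\\&+(\sqrt q-1)\Big[\sqrt q\,e_N+\sum_{n>N}\big(\sqrt q\,e_n-e_{n-1}-(\sqrt q-1)e_n\big)c_n^2\Big].\end{aligned}$$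
The bracket under the last sum is $e_n-e_{n-1}\le0$. Keeping only $N<n\le N+m$, where $c_n=1$, the last sum is at most $-(e_N-e_{N+m})$. In the cutoff term only $m$ indices contribute, each with $(c_n-c_{n+1})^2=1/m^2$ and $e_n\le e_N$, so this term is at most $\sqrt q\,e_N/m$. (Dropping from $1$ to $0$ in one step would leave $\sqrt q\,e_{N+m}$ here; the slow ramp removes it.) Dividing by $\sqrt q-1$ and letting $m\to\infty$,
$$\limsup_{m\to\infty}\frac{q^{-N}Q(f)}{\sqrt q-1}\ \le\ -(\sqrt q-1)q^{-N}|B_N|+(\sqrt q-1)e_N+w(o). \tag{6}$$

**Step 3: the choice of $N$.** *This step extracts the lower bound.* Suppose $X$ is Ramanujan. Then the left side of (6) is $\ge0$, so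
$$w(o)\ \ge\ (\sqrt q-1)\big(q^{-N}|B_N|-e_N\big).$$
The obvious choice $N=0$, pure decay from the centre, is useless: $|B_0|=1$ and $e_0=(q+1)/q$, so it only says $w(o)\ge-(\sqrt q-1)/q$. The reason is that the centre has $q+1$ outward edges and not $q$. For $N\ge1$, however, (2) gives $e_N\le w_N=q^{-N}|S_N|$, hence
$$w(o)\ \ge\ (\sqrt q-1)\,q^{-N}\big(|B_N|-|S_N|\big)=(\sqrt q-1)\,q^{-N}|B_{N-1}| .$$
Take the supremum over $N\ge1$; the value at $N=1$ is $(\sqrt q-1)/q>0$. This is the first claim of Theorem 1.

**Step 4: conclusion.** *This step joins the two halves.* Since $w(o)>0$, Lemma 2 gives a wandering set of positive measure, and by Lemma 1 $X$ is non-Liouville. This proves Theorem 1. $\blacksquare$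

## 7. Complete dissipativity and the space of bounded harmonic functions

We prove Theorem 2. The bound on $w(v)$ from Section 6 is uniform in $v$. So from almost every vertex the walk sees a wandering set of definite measure, and the 0–1 law then leaves no room for anything else.

**Step 1: finite rank gives $K$.** *This step proves the parenthetical claim of the theorem.* Let $k$ be the finite rank of $E=1_{(2\sqrt q,\infty)}(A)$. On the range of $E$, $Q$ is negative definite. The unit sphere of this $k$-dimensional space is compact and $Q$ is continuous on $\ell^2$. So, approximating a basis closely enough by finitely supported functions, we get a $k$-dimensional space $V$ of finitely supported functions on which $Q$ is negative definite. Let $K$ be the closed $1$-neighbourhood of the union of the supports of the functions in $V$. Suppose that a finitely supported $f$ vanishes on $K$ and $Q(f)<0$. Every $g\in V$ and every $Ag$ is supported in $K$, so $f\perp g$ and $\langle Af,g\rangle=\langle f,Ag\rangle=0$. Hence $Q(g+tf)=Q(g)+t^2Q(f)$, and $Q$ is negative definite on $V\oplus\mathbb Rf$, of dimension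 $k+1$. This space meets the kernel of $E$, which has codimension $k$, in a nonzero vector. But $Q\ge0$ on that kernel, a contradiction.

**Step 2: a uniform lower bound on $w$ off a finite set.** *This step repeats Section 6 away from $K$.* Let $v$ be a vertex with $R=d(v,K)\ge2$ (if $K=\emptyset$, Theorem 1 already gives the bound). Let $f$ be the test function of Section 6 with centre $v$ and $N=1$. It need not vanish on $K$, so put $u=f1_K$ and $f'=f-u$. As $\langle f,u\rangle=\|u\|^2$ and $f,u\ge0$,
$$\begin{aligned}Q(f')&=Q(f)-2\big(2\sqrt q\,\|u\|^2-\langle Af,u\rangle\big)+2\sqrt q\,\|u\|^2-\langle Au,u\rangle\\&=Q(f)-2\sqrt q\,\|u\|^2+2\langle Af,u\rangle-\langle Au,u\rangle\ \le\ Q(f)+2\langle Af,u\rangle .\end{aligned}$$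
For $x\in K$ we have $f(x)\le q^{-(R-1)/2}$, and $f\le q^{-(R-2)/2}$ at the neighbours of $x$, which are at distance at least $R-1\ge1$ from $v$. So $\langle Af,u\rangle\le d|K|q^{3/2-R}$. As $Q(f')\ge0$, we get $q^{-1}Q(f)\ge-2d|K|q^{1/2-R}$ for every $m$. Now (6) with $N=1$ and $q^{-1}|B_1|-e_1\ge q^{-1}|B_0|=1/q$ give
$$w(v)\ \ge\ \frac{\sqrt q-1}q-\frac{2d|K|q^{1/2-R}}{\sqrt q-1}.$$
Only finitely many vertices lie within a given distance of $K$. So there is a finite set $K'$ with
$$w(v)\ge\frac{\sqrt q-1}{2q}\qquad(v\notin K'), \tag{7}$$
and $K'=\emptyset$ if $K=\emptyset$.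

**Step 3: wandering sets cover almost everything.** *This step shows that the part of $\partial T$ not reached is null.* For each $x\in V(X)$ let $\Omega_x$ be the set of Lemma 2 for $x$ and a chosen lift $\tilde x$. Let $D=\bigcup_x\Gamma\Omega_x$ and $C=\partial T\setminus D$, both $\Gamma$-invariant Borel sets. The function $v\mapsto\nu_v(C)$ on $T$ is $\Gamma$-invariant, so it equals $h_C\circ\pi$ for a function $h_C$ on $X$. For $v\notin K'$, evaluating at the lift $\tilde v$,
$$h_C(v)=\nu_{\tilde v}(C)\le1-\nu_{\tilde v}(\Omega_v)=1-\tfrac q{q+1}w(v)\le1-\tfrac{\sqrt q-1}{2(q+1)} .$$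
SRW on the infinite connected graph $X$ a.s. visits infinitely many vertices: from any point of a finite set it leaves that set within a bounded number of steps with probability bounded below, so it a.s. leaves every finite set, and there are only countably many of them. Thus $\pi(Z_n)\notin K'$ infinitely often, and $\liminf_nh_C(\pi(Z_n))<1$ a.s. By Lévy, $h_C(\pi(Z_n))\to1_C(Z_\infty)\in\{0,1\}$ a.s. So the limit is $0$ a.s., that is, $C$ is null.

**Step 4: one wandering set.** *This step assembles the countably many $\Omega_x$.* Enumerate them as $\Omega_1,\Omega_2,\dots$ and set $W_i=\Omega_i\setminus\bigcup_{j<i}\Gamma\Omega_j$, $W=\bigcup_iW_i$. Since the sets $\Gamma\Omega_j$ are $\Gamma$-invariant, $\Gamma W_i=\Gamma\Omega_i\setminus\bigcup_{j<i}\Gamma\Omega_j$. These sets are disjoint for different $i$ and have union $D$, so $\Gamma W=D$. If $\xi\in W\cap\gamma W$, say $\xi\in W_i\cap\gamma W_j$, then $\xi\in\Gamma W_i\cap\Gamma W_j$, so $i=j$, and $\xi\in\Omega_i\cap\gamma\Omega_i$ forces $\gamma=1$. So $W$ is wandering, and its translates cover $\partial T$ up to the null set $C$.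

**Step 5: the Poisson representation on $T$.** *This step identifies bounded harmonic functions on $T$ with functions on $\partial T$.* The statement (Cartier 1972) is that $\varphi\mapsto F_\varphi$ is an isometry of $L^\infty(\partial T)$ onto the bounded harmonic functions on $T$. Here is a proof. Clearly $\sup|F_\varphi|\le\|\varphi\|_\infty$, and $F_\varphi(Z_n)\to\varphi(Z_\infty)$ a.s. gives the reverse inequality.

For surjectivity let $F$ be bounded harmonic on $T$. Fix $\tilde o$, let $S^T_n$ be the spheres of $T$ about $\tilde o$, and for $x\in S^T_n$ let $\partial_x$ be the set of ends whose ray from $\tilde o$ passes through $x$. Let $\varphi_n$ be the function on $\partial T$ equal to $F(x)$ on $\partial_x$, $x\in S_n^T$. The $\varphi_n$ are bounded in $L^\infty(\nu_{\tilde o})$, the dual of a separable $L^1$, so a subsequence converges weak-$*$ to some $\varphi$.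

Fix $v$ with $d(\tilde o,v)=k$, let $v_0=\tilde o,\dots,v_k=v$ be the geodesic, and let $n>k$. Let $\mu^n_v$ be the law of the first vertex of $S^T_n$ hit from $v$. Then $F(v)=\sum_{x\in S^T_n}\mu^n_v(x)F(x)$, and we compare $\mu^n_v(x)$ with $\nu_v(\partial_x)$. Let $C_j$ be the set of $x\in S_n^T$ for which $v_j$ is the last $v_i$ on the geodesic from $\tilde o$ to $x$. The automorphisms of $T$ fixing $v_0,\dots,v_k$ are transitive on each $C_j$ and preserve both $\mu_v^n$ and $x\mapsto\nu_v(\partial_x)$. So both are constant on each $C_j$. If the walk first hits $S^T_n$ in $C_j$ and afterwards never visits $v_0,\dots,v_k$, then it converges to an end in $\bigcup_{x\in C_j}\partial_x$. The probability $r$ that the distance from $\tilde o$, from a positive level, ever drops by one satisfies $r=\frac1{q+1}+\frac q{q+1}r^2$, so $r=1/q$ by transience. A later visit to $\{v_0,\dots,v_k\}$ requires a descent from level $n$ to level $k$, and this has probability $q^{-(n-k)}$. Hence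
$$\sum_{x\in S^T_n}\big|\mu_v^n(x)-\nu_v(\partial_x)\big|=\sum_{j=0}^k\Big|\mu^n_v(C_j)-\nu_v\Big(\bigcup_{x\in C_j}\partial_x\Big)\Big|\le2q^{-(n-k)} .$$
So $F(v)=\lim_n\sum_x\nu_v(\partial_x)F(x)=\lim_n\int\varphi_n\,d\nu_v$. Since $d\nu_v/d\nu_{\tilde o}$ is in $L^1$, along the subsequence the limit is $\int\varphi\,d\nu_v$. Thus $F=F_\varphi$.

**Step 6: passage to $X$.** *This step restricts to $\Gamma$-invariant functions.* We have $\int\varphi(\gamma^{-1}\xi)\,d\nu_v(\xi)=\int\varphi\,d\nu_{\gamma^{-1}v}$. So the isometry is $\Gamma$-equivariant, and bounded harmonic functions on $X$ correspond to the $\varphi\in L^\infty(\partial T)$ that are $\Gamma$-invariant (almost everywhere, for each of countably many $\gamma$). Restricting to $W$ gives an element of $L^\infty(W,\nu)$. Conversely, each $\psi\in L^\infty(W,\nu)$ extends uniquely, up to null sets, by $\varphi(\gamma\xi)=\psi(\xi)$ for $\xi\in W$. Since $\Gamma$ preserves null sets and is countable, the sup norm is the same. Also $\nu(W)>0$, as otherwise $\Gamma W$ would be null. Finally $\nu$ is atomless on a standard Borel space, so $L^\infty(W,\nu)\cong L^\infty[0,1]$.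 As this contains non-constant functions, $X$ is non-Liouville. $\blacksquare$

## 8. Liouville graphs with $\rho$ just above $\rho(T)$

We prove Theorem 3. Two demands pull against each other. To be Liouville, the graph must keep merging paths that come from different places. To have $\rho$ near $\rho(T)$, it must have few non-backtracking loops, so merging must be rare along any path. The construction below grows trees in stages and glues together a fixed fraction, about $q^{-L}$, of the leaves at each stage. A fixed fraction is enough to make the variance of a bounded harmonic function along the walk grow geometrically, which is impossible unless the function is constant. A large $L$ keeps merges at least $L$ steps apart.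

### 8.1. Cones and glued leaves

Fix $\epsilon\in(0,1)$ and an integer $L\ge4$. We build finite sets $U_0=\{o\},U_1,U_2,\dots$ inductively, together with the finite graph $X_k$ "up to $U_k$". Each $x\in U_k$ with $k\ge1$ will have one or two lower neighbours; in the second case $x$ is called *special*. Let $m_x=d-\#\{\text{lower neighbours of }x\}$, so $m_o=q+1$ and $m_x\in\{q,q-1\}$ for $k\ge1$.

*Stage $k$.* For $k\ge1$ let $\pi_k$ be the law of the first vertex of $U_k$ hit by SRW from $o$. It depends only on $X_k$. It is positive on $U_k$: from $x\in U_k$ one can descend to $o$ through lower neighbours, and the reversed path meets $U_k$ only at its end. Put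
$$t_k(x)=\Big\lfloor\log_q\frac{\pi_k(x)}{\min\pi_k}\Big\rfloor\quad(k\ge1),\qquad t_0(o)=0 .$$
Choose an integer $H_k\ge L+1$ with $t_k(x)\le\epsilon H_k$ for all $x\in U_k$, and large enough for (8) below. Above each $x\in U_k$ attach a rooted tree, the *cone* of $x$, of depth $H_k+t_k(x)$: the root $x$ has $m_x$ children, and every other non-leaf vertex has $q$ children. It has $N_x=m_xq^{H_k+t_k(x)-1}$ leaves. Divide its leaves into *groups* of size $q^L$, a group being the leaves above a common vertex $L$ levels below them. That vertex is not the root, since the depth is at least $L+1$. There are $q^{-L}N_x$ groups.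

For $k\ge1$ and distinct $x,y\in U_k$ let
$$n(x,y)=\Big\lfloor q^{-L}\frac{N_xN_y}{\sum_{z\in U_k}N_z}\Big\rfloor\ \ge\ \frac12\,q^{-L}\frac{N_xN_y}{\sum_zN_z}. \tag{8}$$
The inequality holds as soon as the number inside the floor is at least $1$. This is so for $H_k$ large, as all $N_x$ scale with $q^{H_k}$. Since $\sum_{y\ne x}n(x,y)\le q^{-L}N_x$, the cone of $x$ has enough groups to reserve $n(x,y)$ of them for each $y\ne x$, all different. Choose one leaf in each reserved group, and match the chosen leaves of the cone of $x$ reserved for $y$ with those of the cone of $y$ reserved for $x$. Identify the two leaves of each pair. The resulting vertices are special, and $U_{k+1}$ is the set of leaves after identification. In stage $0$ nothing is identified, and $|U_1|\ge2$.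

Let $X=\bigcup_kX_k$. It is connected and infinite, and every vertex has degree $d$. It is simple because the two lower neighbours of a special vertex lie in the interiors of two different cones.

*A concrete first step.* Let $q=2$, $L=4$, $H_0=5$. Then $|U_1|=3\cdot2^4=48$, $\pi_1$ is uniform and $t_1=0$. All $m_x=2$ and $N_x=2^{H_1}$. With $H_1=10$ we get $n(x,y)=\lfloor64/48\rfloor=1\ge\frac12\cdot\frac43$. Each pair of cones shares one leaf, each cone uses $47$ of its $64$ groups, and $|U_2|=48\cdot1024-\binom{48}2=48024$.

The role of $t_k(x)$ is to make $\pi_k(x)/N_x$, the flow per leaf, almost the same in all cones. With $k\ge1$ and $a=q^{-H_k}\min\pi_k$, we have $\pi_k(x)=\min\pi_k\cdot q^{t_k(x)+\theta}$ with $\theta\in[0,1)$, so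
$$\frac{\pi_k(x)}{N_x}=\frac{\min\pi_k\cdot q^\theta}{m_xq^{H_k-1}}=a\,q^\theta\,\frac q{m_x}\in[a,\,2qa], \tag{9}$$
because $m_x\in\{q-1,q\}$ and $q/(q-1)\le2$.

### 8.2. $X$ is Liouville: the variance grows geometrically

Let $F$ be a bounded harmonic function on $X$, let $\tau_k$ be the hitting time of $U_k$ by SRW $(Z_n)$ from $o$, and let $M_k=F(Z_{\tau_k})$. The walk leaves the finite set $X_k\setminus U_k$ a.s., and it can do so only through $U_k$. So $\tau_k<\infty$ a.s., and $\tau_k<\tau_{k+1}$. By optional stopping $(M_k)$ is a bounded martingale, so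
$$\operatorname{Var}M_{k+1}-\operatorname{Var}M_k=E(M_{k+1}-M_k)^2 . \tag{10}$$

**Step 1: every leaf of a cone gets its share.** *This step bounds the transition from $U_k$ to $U_{k+1}$ from below.* Let $k\ge1$ and $x\in U_k$. From $x$ the walk steps up with probability $m_x/(q+1)\ge(q-1)/(q+1)\ge\frac13$. In the cone the depth then moves up with probability $q/(q+1)$ and down with probability $1/(q+1)$, so from depth $1$ it reaches the leaves before the root with probability at least $1-\frac1q\ge\frac12$. On this event the leaf reached is uniformly distributed, since the automorphisms of the cone fix $x$ and are transitive on leaves, and it is the first vertex of $U_{k+1}$ hit. Two leaves of the same cone are never identified. So for each vertex $s$ arising from a leaf of the cone of $x$, the probability that $s$ is the first vertex of $U_{k+1}$ hit from $x$ is at least $p/N_x$ with $p=\frac16$.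

**Step 2: glued leaves create variance.** *This step bounds $E(M_{k+1}-M_k)^2$ by $\operatorname{Var}M_k$.* If $s$ comes from an identified pair for $\{x,y\}$, its contribution to $E(M_{k+1}-M_k)^2$ from walks with $Z_{\tau_k}\in\{x,y\}$ is at least
$$\frac{p\,\pi_k(x)}{N_x}(F(s)-F(x))^2+\frac{p\,\pi_k(y)}{N_y}(F(s)-F(y))^2\ \ge\ \frac p2\min\Big(\frac{\pi_k(x)}{N_x},\frac{\pi_k(y)}{N_y}\Big)(F(x)-F(y))^2 ,$$
whatever $F(s)$ is, because $\alpha^2+\beta^2\ge\frac12(\alpha-\beta)^2$. By (9), the minimum is at least $a$, $N_x\ge\pi_k(x)/(2qa)$, and $\sum_zN_z\le\sum_z\pi_k(z)/a=1/a$. With (8),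
$$n(x,y)\,\min\Big(\frac{\pi_k(x)}{N_x},\frac{\pi_k(y)}{N_y}\Big)\ \ge\ \frac12q^{-L}\,\frac{\pi_k(x)\pi_k(y)}{4q^2a^2}\cdot a\cdot a=\frac{q^{-L}}{8q^2}\,\pi_k(x)\pi_k(y).$$
Summing over all identified pairs,
$$E(M_{k+1}-M_k)^2\ \ge\ \kappa\sum_{\{x,y\}\subset U_k}\pi_k(x)\pi_k(y)(F(x)-F(y))^2=\kappa\operatorname{Var}M_k,\qquad\kappa=\frac{p\,q^{-L}}{16q^2}.$$

**Step 3: conclusion.** *This step shows that $F$ is constant.* By (10), $\operatorname{Var}M_{k+1}\ge(1+\kappa)\operatorname{Var}M_k$ for all $k\ge1$, with $\kappa>0$ independent of $k$. As $\operatorname{Var}M_k\le\|F\|_\infty^2$, all $\operatorname{Var}M_k$ vanish. Since $\pi_k>0$ on $U_k$ and $EM_k=F(o)$, $F$ equals $F(o)$ on every $U_k$. Each vertex $v$ lies in some finite $X_k$, and $F(v)$ is the expectation of $F$ at the first hit of $U_k$ from $v$. So $F(v)=F(o)$. Hence $X$ is Liouville.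

### 8.3. Few non-backtracking loops

Let $\alpha=\limsup_nA_n(o,o)^{1/n}$, with $A_n$ as in Section 4. We bound $\alpha$ by a number close to $\sqrt q$.

Every edge of $X$ lies in one cone, so each step of a walk is up (U) or down (D). Define a height $h$ by $h=\sum_{j<k}H_j$ on $U_k$, increasing linearly along cones. Each edge in the cone of $x\in U_k$ then has height increment $H_k/(H_k+t_k(x))\in[\frac1{1+\epsilon},1]$. If a non-backtracking walk makes a turn UD, the turning vertex has two different lower neighbours, so it is special.

**Step 1: visits to special vertices are at least $L$ steps apart.** *This step is where the groups are used.* Let $s\in U_{k+1}$ be special, visited by a non-backtracking walk at time $i$, and let the next visit to a special vertex be at time $j$. Strictly between there is no UD turn, so the word of the steps from time $i$ to time $j$ is $D^aU^b$.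

- If $a=0$, the walk climbs the cone of $s$ up to $U_{k+2}$, as interior cone vertices are not special. So $j-i\ge H_{k+1}\ge L$.
- If $a\ge L$, then $j-i\ge L$.
- If $1\le a<L$, then after the down-run the walk is at a vertex $z$ in the cone of some $x\in U_k$, $a$ levels below the leaf that gives $s$. The depth is at least $L+1$, so $z$ is interior and not special, and $b\ge1$. By non-backtracking the walk leaves $z$ upward by an edge other than the one it came by. Interior vertices are not special, so the walk cannot end its climb before reaching a leaf. After $a$ up-steps it is at a leaf different from that of $s$ but in the same group, since $a<L$. At most one leaf of a group is identified, so this leaf is not special. Hence the walk continues up to $U_{k+2}$, and $b\ge a+H_{k+1}\ge L$.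

So a non-backtracking walk of length $n$ visits special vertices at most $n/L+1$ times.

**Step 2: counting words.** *This step bounds the number of possible U/D patterns.* There are at most $n/L+1$ turns UD, so at most $n/L+2$ turns DU, and the word has at most $r=2n/L+4$ switches in all. Since $L\ge4$, $r\le n$ for $n\ge8$. For $0<r\le n$,
$$\sum_{j\le r}\binom nj\le\Big(\frac nr\Big)^r\sum_j\binom nj\Big(\frac rn\Big)^j=\Big(\frac nr\Big)^r\Big(1+\frac rn\Big)^n\le\Big(\frac{en}r\Big)^r .$$
A word is given by its first letter and its switch positions, so there are at most $2(en/r)^r$ words.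

**Step 3: counting walks with a given word.** *This step bounds $\alpha$.* Consider non-backtracking walks from $o$ to $o$. A U-step has at most $q$ choices, except that the first step has $q+1$ (at a later visit to $o$ one upward edge is excluded by non-backtracking). A D-step has one choice, or at most two if it starts at a special vertex; this happens at most $n/L+1$ times. For a closed walk the total height increments of the U-steps and the D-steps agree, so $\#U/(1+\epsilon)\le\#D=n-\#U$, that is, $\#U\le\frac{1+\epsilon}{2+\epsilon}n$. Therefore
$$A_n(o,o)\le\frac{q+1}q\cdot2\Big(\frac{en}r\Big)^r2^{n/L+1}q^{\frac{1+\epsilon}{2+\epsilon}n},$$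
and since $r/n\to2/L$,
$$\alpha\ \le\ q^{\frac{1+\epsilon}{2+\epsilon}}\,2^{1/L}\Big(\frac{eL}2\Big)^{2/L}=:\alpha_{\epsilon,L}. \tag{11}$$
Here $\alpha_{\epsilon,L}>\sqrt q$, and $\alpha_{\epsilon,L}\to\sqrt q$ as $\epsilon\to0$, $L\to\infty$.

### 8.4. From loops to the spectral radius

**Lemma 3.** Suppose $\lambda:=d\rho(X)>2\sqrt q$, and let $\beta>\sqrt q$ satisfy $\beta+q/\beta=\lambda$. Then $\alpha\ge\beta$.

*Proof.* Let $N(z)=\sum A_n(o,o)z^n$ and $\mathcal W(u)=\sum A^n(o,o)u^n$. Since $1-zA+qz^2=(1+qz^2)(1-u(z)A)$ with $u(z)=z/(1+qz^2)$, (4) gives for small $z$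
$$N(z)=\frac{1-z^2}{1+qz^2}\,\mathcal W(u(z)),\qquad u(z)=\frac z{1+qz^2}. \tag{12}$$
Suppose $\alpha<\beta$. Then $N$ is analytic in the disc $|z|<1/\alpha$ (the whole plane if $\alpha=0$), which contains $1/\beta$. We have $u'(z)=(1-qz^2)/(1+qz^2)^2$, which is positive on $(0,1/\beta]$ because $1/\beta<1/\sqrt q$, and $u(1/\beta)=1/(\beta+q/\beta)=1/\lambda$. So $u$ maps $(0,1/\beta)$ increasingly into $(0,1/\lambda)$. The radius of convergence of $\mathcal W$ is $1/\lambda$, because $\limsup A^n(o,o)^{1/n}=d\rho(X)$. Hence both sides of (12) are analytic in a connected neighbourhood of $[0,1/\beta)$, and (12) holds there. As $u'(1/\beta)\ne0$, $u$ has an analytic local inverse $z(u)$ near $1/\lambda$ with $z(1/\lambda)=1/\beta$. As $1-\beta^{-2}\ne0$, the function $\frac{1+qz(u)^2}{1-z(u)^2}N(z(u))$ is analytic near $1/\lambda$, and it agrees with $\mathcal W$ just to the left of $1/\lambda$. So $\mathcal W$ continues analytically to a neighbourhood of $1/\lambda$. This contradicts Pringsheim's theorem: a power series with nonnegative coefficients is singular at the positive point of its circle of convergence.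 $\square$

**End of the proof of Theorem 3.** We claim that $d\rho(X)\le\alpha_{\epsilon,L}+q/\alpha_{\epsilon,L}$. If $d\rho(X)\le2\sqrt q$, this is clear, as $t+q/t\ge2\sqrt q$ for $t>0$. Otherwise take $\beta$ as in Lemma 3, so that $\sqrt q<\beta\le\alpha\le\alpha_{\epsilon,L}$ by Lemma 3 and (11). The function $t\mapsto t+q/t$ is increasing on $[\sqrt q,\infty)$, so $d\rho(X)=\beta+q/\beta\le\alpha_{\epsilon,L}+q/\alpha_{\epsilon,L}$. The right side tends to $2\sqrt q=d\rho(T_d)$ as $\epsilon\to0$ and $L\to\infty$. So for $\epsilon$ small and $L$ large, $\rho(X)<\rho(T_d)+\epsilon_0$, and $X$ is Liouville by Section 8.2. $\blacksquare$
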